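
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Blocks of symmetric groups that are not related to their\\ Brauer correspondents by a single perverse equivalence}


\begin{abstract}
A block of a symmetric group with abelian defect group is related to its Brauer correspondent by a sequence of perverse equivalences. We show that one perverse equivalence does not always suffice: for every prime $p\ge 5$ there is no perverse equivalence between the principal block of $\mathfrak S_{3p}$ in characteristic $p$, whose defect group is $C_p^3$, and its Brauer correspondent. More strongly, no derived equivalence between these two algebras sends a projective indecomposable module to a shift of a projective indecomposable module. The proof identifies the Grothendieck groups of projective modules of both blocks with one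 lattice of symmetric functions of degree three, determines the vectors of norm $4$ of this lattice, and compares the positions of the projective indecomposable classes of the two blocks.
\end{abstract}

\section{Introduction}

Throughout, $k$ is an algebraically closed field of characteristic $p>0$. Algebras and modules are finite-dimensional over $k$, $A\text{-mod}$ is the category of $A$-modules, and $D^b(A)=D^b(A\text{-mod})$. The symmetric group is written $\mathfrak S_n$.

\subsection{The question}

Let $A$ be an algebra and $\mathcal S$ its set of isomorphism classes of simple modules. For $\mathcal T\subseteq \mathcal S$ let $A\text{-mod}_{\mathcal T}$ be the Serre subcategory of modules all of whose composition factors lie in $\mathcal T$, and let $D^b_{\mathcal T}(A)\subseteq D^b(A)$ be the full subcategory of complexes with cohomology in $A\text{-mod}_{\mathcal T}$. The following notion is due to Chuang and Rouquier.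

\begin{definition}\label{def:perverse}
Let $A,A'$ be algebras with sets of simples $\mathcal S,\mathcal S'$. Suppose given filtrations
\[
\emptyset=\mathcal S_{-1}\subseteq \mathcal S_0\subseteq\cdots\subseteq \mathcal S_r=\mathcal S,\qquad
\emptyset=\mathcal S'_{-1}\subseteq \mathcal S'_0\subseteq\cdots\subseteq \mathcal S'_r=\mathcal S'
\]
and a function $\mathfrak p:\{0,\dots,r\}\to\mathbf Z$, the \emph{perversity}. A triangulated equivalence $F:D^b(A)\to D^b(A')$ is \emph{perverse} relative to these data if for every $i\in\{0,\dots,r\}$:
\begin{enumerate}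
\item[(1)] $F$ restricts to an equivalence $D^b_{\mathcal S_i}(A)\to D^b_{\mathcal S'_i}(A')$;
\item[(2)] $F[-\mathfrak p(i)]$ induces an equivalence of abelian categories
\[
A\text{-mod}_{\mathcal S_i}/A\text{-mod}_{\mathcal S_{i-1}}\longrightarrow A'\text{-mod}_{\mathcal S'_i}/A'\text{-mod}_{\mathcal S'_{i-1}},
\]
where the Serre quotients are regarded as full subcategories of the Verdier quotients $D^b_{\mathcal S_i}(A)/D^b_{\mathcal S_{i-1}}(A)$ and $D^b_{\mathcal S'_i}(A')/D^b_{\mathcal S'_{i-1}}(A')$.
\end{enumerate}
An equivalence is \emph{perverse} if it is perverse relative to some such data.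
\end{definition}

If $r=0$, condition (2) says that $F[-\mathfrak p(0)]$ restricts to an equivalence $A\text{-mod}\to A'\text{-mod}$. In general a perverse equivalence is assembled from layers, and on the $i$-th layer it is an equivalence of abelian categories up to the shift $\mathfrak p(i)$. When two perverse equivalences are composed, the filtrations on the middle algebra need not agree. So a composition has no evident reason to be perverse, and it makes sense to ask whether a chain of perverse equivalences can be replaced by one.

The chain we have in mind is this. Let $B$ be a block of $k\mathfrak S_n$ with abelian defect group $D$, and let $b$ be its Brauer correspondent, a block of $kN_{\mathfrak S_n}(D)$. It is known that there are algebras $B=A_0,A_1,\dots,A_m=b$ and perverse equivalences $D^b(A_{j-1})\to D^b(A_j)$. The following question is posed in \cite{PE}: \emph{can this be achieved by a single perverse equivalence $D^b(B)\to D^b(b)$, for every such $B$?} We show that it cannot.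

For an algebra $A$ let $P_M$ denote the projective cover of a simple module $M$. Equip $K_0(A\text{-proj})$ with the form $\langle[P],[Q]\rangle=\dim_k\operatorname{Hom}_A(P,Q)$. An \emph{isometry} is a group isomorphism preserving the forms, and the \emph{norm} of $v$ is $\langle v,v\rangle$.

\begin{theorem}\label{thm:main}
Let $p\ge5$, let $B$ be the principal block of $k\mathfrak S_{3p}$, and let $b$ be its Brauer correspondent.
\begin{enumerate}
\item[(a)] No isometry $K_0(B\text{-proj})\to K_0(b\text{-proj})$ sends the class $[P_M]$ of a projective indecomposable $B$-module to $\pm[P_V]$ with $P_V$ a projective indecomposable $b$-module.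
\item[(b)] Hence no triangulated equivalence $F:D^b(B)\to D^b(b)$, $k$-linear or not, satisfies $F(P_M)\cong P_V[m]$ for any simple modules $M,V$ and any $m\in\mathbf Z$.
\item[(c)] Hence there is no perverse equivalence $D^b(B)\to D^b(b)$, for any filtrations and any perversity function.
\end{enumerate}
\end{theorem}

The defect group of $B$ is $C_p^3$, which is abelian, so (c) answers the question negatively; the smallest case covered is $p=5$, $\mathfrak S_{15}$. Nothing is claimed about $p\in\{2,3\}$, about blocks of weight two, or about other blocks.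

\subsection{One $p$-cycle, by hand}\label{sec:weightone}

The objects of the proof are already visible for the principal block $B_1$ of $k\mathfrak S_p$, $p$ odd, although there the obstruction is absent.

The irreducible characters in $B_1$ are $\chi_m=\chi_{(p-m,1^m)}$, $0\le m\le p-1$. The only $p$-singular elements of $\mathfrak S_p$ are the $p$-cycles, where $\chi_m$ takes the value $(-1)^m$. A generalized character in a block is a $\mathbf Z$-combination of characters of projective modules iff it vanishes on $p$-singular elements (the argument is recalled in the proof of Proposition~\ref{prop:global}). Put $X_m=(-1)^m\chi_m$. Then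
\[
K_0(B_1\text{-proj})\cong\Bigl\{\sum_m v_mX_m:\ \sum_m v_m=0\Bigr\},
\]
the root lattice of type $A_{p-1}$, with $\langle X_i,X_j\rangle=\delta_{ij}$. The Brauer correspondent is $k[C_p\rtimes C_{p-1}]$. Its projective indecomposables are the modules induced from the one-dimensional modules $\eta$ of $C_{p-1}$, and since $kC_p\cong 1\oplus kC_{p-1}$ as a $C_{p-1}$-module, $\dim\operatorname{Hom}(P_\eta,P_{\eta'})=1+\delta_{\eta\eta'}$. These are the inner products of the vectors $X_j-X_*$, where $*$ is a fixed index and $j\ne *$, and these vectors form a basis of the root lattice. So both blocks give the same lattice; what distinguishes them is which vectors are classes of projective indecomposables.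

For $B_1$ there is a sign condition: such a class must be a nonnegative combination of the $\chi_m=(-1)^mX_m$. The root $X_k-X_l$ is, up to sign, such a combination iff $k-l$ is odd. For instance $X_0-X_1=\chi_0+\chi_1$ is the character of the projective module $\mathrm{Ind}_{\mathfrak S_{p-1}}^{\mathfrak S_p}k$, which is indecomposable because neither $\chi_0$ nor $\chi_1$ lies in the lattice. A permutation of the indices takes $X_0-X_1$ to any $X_j-X_*$. So the analogue of (a) is false for $\mathfrak S_p$.

\subsection{Outline}

For $\mathfrak S_{3p}$ the argument has four steps.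

\emph{From (c) to (a)} (Section~\ref{sec:reduction}). For $M$ in the top layer of the filtration, $P_M$ is left orthogonal to all lower layers, and a perverse equivalence must send $P_M$ to a shift of some $P_V$. Passing to Grothendieck groups gives an isometry of the kind excluded by (a).

\emph{One lattice} (Sections~\ref{sec:lattice}--\ref{sec:global}). Both Grothendieck groups are identified with a lattice $L$ of symmetric functions of degree $3$ in $p$ alphabets $X_0,\dots,X_{p-1}$. Under this identification, the classes $[P_V]$ for $b$ are the products of Schur functions $s_\mu[X_j-X_*]$ of total degree $3$. They have norms $4,6,8,16$. The classes $[P_M]$ for $B$ satisfy a sign condition, which we call coherence, and a further condition on hook characters that comes from restriction to a $p'$-subgroup.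

\emph{Rigidity} (Section~\ref{sec:isometries}). The vectors of norm $4$ in $L$ are exactly $\pm h_3[X_k-X_l]$. They play the role of the roots above. It follows that every isometry of $L$, composed with an evident symmetry, fixes all $h_3[X_k-X_l]$ and all $s_{21}[X_k-X_l]$.

\emph{Comparison} (Section~\ref{sec:end}). A class $[P_V]$ of norm $4$ or $6$ would correspond to some $\pm h_3[X_k-X_l]$ or $\pm s_{21}[X_k-X_l]$, and these are never coherent: in contrast with $\mathfrak S_p$, two coordinates always have clashing signs (Example~\ref{ex:clash} shows this on explicit partitions). For norms $8$ and $16$ the inner products of $[P_M]$ with the fixed vectors $h_3[X_k-X_l]$ are known. The hook condition makes certain coordinates of $[P_M]$ vanish, and then these inner products force the norm of $[P_M]$ to exceed $8$, resp.\ $16$.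

\section{From perverse equivalences to isometries}\label{sec:reduction}

Let $A$ be an algebra. Every $C\in D^b(A)$ has a minimal projective resolution, that is, a bounded-above complex of finite-dimensional projectives isomorphic to $C$ whose differentials have image in the radical. The differentials induce zero on $\operatorname{Hom}(-,U)$ for $U$ simple, so
\begin{equation}\label{eq:mult}
\text{the multiplicity of $P_U$ in degree $-m$ of this resolution is }\dim_k\operatorname{Hom}(C,U[m]).
\end{equation}

Perverse equivalences are not required to be $k$-linear. The first lemma shows that this does no harm.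

\begin{lemma}\label{lem:dim}
Let $F:D^b(A)\to D^b(A')$ be a triangulated equivalence. Then $\dim_k\operatorname{Hom}(C,C')=\dim_k\operatorname{Hom}(FC,FC')$ for all $C,C'\in D^b(A)$.
\end{lemma}

\begin{proof}
Let $\mathcal Z$ be the ring of natural endomorphisms of the identity functor of $D^b(A)$. It is commutative, contains the scalars $k$, and acts on the finite-dimensional space $H=\operatorname{Hom}(C,C')$ by composition, hence $k$-linearly. The image of $\mathcal Z$ in $\operatorname{End}_k(H)$ is a finite-dimensional commutative $k$-algebra. Its simple modules are one-dimensional because $k$ is algebraically closed. So $\dim_kH$ is the length of $H$ as a $\mathcal Z$-module. The equivalence $F$ identifies $\mathcal Z$ with the corresponding ring for $D^b(A')$, compatibly with the actions on $\operatorname{Hom}(C,C')$ and $\operatorname{Hom}(FC,FC')$, so it preserves the length.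
\end{proof}

\begin{lemma}\label{lem:isometry}
A triangulated equivalence $F:D^b(A)\to D^b(A')$ induces an isometry $K_0(A\text{-proj})\to K_0(A'\text{-proj})$. If $F(P_M)\cong P_V[m]$, this isometry sends $[P_M]$ to $(-1)^m[P_V]$.
\end{lemma}

\begin{proof}
An object $C$ is perfect (isomorphic to a bounded complex of projectives) iff for every $N\in D^b(A)$ we have $\operatorname{Hom}(C,N[m])=0$ for $m\gg0$. The condition is clearly necessary. It is sufficient by \eqref{eq:mult}, since there are finitely many simple modules $U$. So $F$ preserves perfect objects. The group $K_0$ of the category of perfect objects is $K_0(A\text{-proj})$, via the alternating sum of the terms of a complex, and the form on $K_0(A\text{-proj})$ becomes the Euler form $\sum_m(-1)^m\dim_k\operatorname{Hom}(C,C'[m])$. This form is preserved by Lemma~\ref{lem:dim}.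
\end{proof}

By Lemma~\ref{lem:isometry}, (a) implies (b) in Theorem~\ref{thm:main}. That (b) implies (c) is the following statement, applied to $A=B$, $A'=b$.

\begin{proposition}\label{prop:top}
Let $A\neq0$ and let $F:D^b(A)\to D^b(A')$ be perverse relative to $(\mathcal S_\bullet,\mathcal S'_\bullet,\mathfrak p)$. Let $i$ be minimal with $\mathcal S_i=\mathcal S$. Then for every $M\in\mathcal S\setminus\mathcal S_{i-1}$, a nonempty set, there is $M'\in\mathcal S'$ with $F(P_M)\cong P_{M'}[\mathfrak p(i)]$.
\end{proposition}

\begin{proof}
As $\mathcal S\ne\emptyset$, we have $i\ge0$ and $\mathcal S_{i-1}\ne\mathcal S$. By condition (1), $D^b_{\mathcal S'_i}(A')$ is the essential image of $F$, so $\mathcal S'_i=\mathcal S'$. Put $D_0=D^b_{\mathcal S_{i-1}}(A)$ and $D'_0=D^b_{\mathcal S'_{i-1}}(A')$. Then $F$ restricts to an equivalence $D_0\to D_0'$, by (1) if $i\ge1$ and trivially if $i=0$, when both categories are zero. The simple objects of the two Serre quotients in (2) are the images of the simple modules outside $\mathcal S_{i-1}$, resp.\ $\mathcal S'_{i-1}$. Hence there is a bijection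 $\mathcal S\setminus\mathcal S_{i-1}\to\mathcal S'\setminus\mathcal S'_{i-1}$, $Y\mapsto Y'$, with
\[
F(Y)\cong Y'[\mathfrak p(i)]\quad\text{in } D^b(A')/D'_0 .
\]
This is an isomorphism in the quotient only. It can nevertheless be used to compute morphisms out of $F(P_M)$, for the following reason. Let $M\in\mathcal S\setminus\mathcal S_{i-1}$. Then $\operatorname{Hom}(P_M,N)\cong\operatorname{Hom}_A(P_M,H^0(N))=0$ for $N\in D_0$, so $G:=F(P_M)$ satisfies $\operatorname{Hom}(G,D_0')=0$. For such $G$ the map $\operatorname{Hom}(G,N)\to\operatorname{Hom}_{D^b(A')/D'_0}(G,N)$ is bijective for all $N\in D^b(A')$. Indeed, a morphism in the quotient has the form $fs^{-1}$ with $s:G'\to G$ having its cone in $D'_0$ and $f:G'\to N$. Since $\operatorname{Hom}(G,\operatorname{cone}(s))=0$, $s$ has a section $\tau$, and $fs^{-1}=f\tau$ in the quotient. And a morphism $G\to N$ that becomes zero in the quotient factors through an object of $D'_0$, so it is zero.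

We compute $\operatorname{Hom}(G,U[m])$ for all simple $A'$-modules $U$. If $U\in\mathcal S'_{i-1}$ it is zero. If $U=Y'$ with $Y\in\mathcal S\setminus\mathcal S_{i-1}$, then, passing to the quotient and back,
\[
\operatorname{Hom}(G,Y'[m])\cong\operatorname{Hom}\bigl(F(P_M),F(Y)[m-\mathfrak p(i)]\bigr).
\]
By Lemma~\ref{lem:dim} this has the dimension of $\operatorname{Hom}(P_M,Y[m-\mathfrak p(i)])$, which is $1$ if $Y=M$ and $m=\mathfrak p(i)$, and $0$ otherwise. By \eqref{eq:mult} the minimal projective resolution of $G$ has the single term $P_{M'}$, in degree $-\mathfrak p(i)$.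
\end{proof}

It remains to prove (a). From now on $p\ge5$, and $B$, $b$ are as in Theorem~\ref{thm:main}.

\section{The lattice $L$}\label{sec:lattice}

\subsection{Symmetric functions in $p$ alphabets}

Let $\Lambda$ be the ring of symmetric functions over $\mathbf Z$, with complete, elementary and power-sum functions $h_n,e_n,p_n$ and Schur functions $s_\mu$. Let $I=\{0,1,\dots,p-1\}$; its elements are called \emph{letters}. Let
\[
R=\bigotimes_{i\in I}\Lambda[X_i]
\]
be the tensor product of $p$ copies of $\Lambda$, where $f[X_i]$ denotes the copy of $f\in\Lambda$ in the $i$-th factor. We write $X_i$ for $p_1[X_i]$. The Hall form on $R$ has orthonormal basis $\prod_is_{\mu^i}[X_i]$. Let $R_n$ be the part of degree $n$.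

Over $\mathbf Q$, $R$ is the polynomial ring in the $p_r[X_i]$, and the adjoint of multiplication by $p_r[X_i]$ is $r\,\partial/\partial p_r[X_i]$. So if $u$ is in the span of the power sums $p_r[X_i]$, the adjoint of multiplication by $u$ is the derivation taking each $w$ in this span to $\langle u,w\rangle$. Applying this repeatedly gives the \emph{permanent rule}: for $u_a,w_c$ in the span of the power sums,
\begin{equation}\label{eq:perm}
\langle u_1\cdots u_m,\,w_1\cdots w_n\rangle=\begin{cases}\operatorname{perm}(\langle u_a,w_c\rangle)&m=n,\\0&m\neq n.\end{cases}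
\end{equation}

For $\xi=\sum_ic_iX_i$ with $c_i\in\mathbf Z$ let $f\mapsto f[\xi]$ be the ring homomorphism on $\Lambda$ with $p_r[\xi]=\sum_ic_ip_r[X_i]$. It has values in $R$, since $\sum_nh_n[\xi]z^n=\prod_i\bigl(\sum_nh_n[X_i]z^n\bigr)^{c_i}$. Two standard consequences are
\begin{equation}\label{eq:minus}
s_\mu[-\xi]=(-1)^{|\mu|}s_{\mu'}[\xi],\qquad h_n[X_k-X_l]=\sum_{a+c=n}(-1)^c\,h_a[X_k]\,e_c[X_l],
\end{equation}
where $\mu'$ is the conjugate partition. With the form $\langle X_i,X_j\rangle=\delta_{ij}$ on $\bigoplus\mathbf ZX_i$ we have $\langle p_r[\xi],p_s[\xi']\rangle=\delta_{rs}\,r\,\langle\xi,\xi'\rangle$.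

\subsection{Definition and equations of $L$}

Put $P_r=\sum_{i\in I}p_r[X_i]$, and let $P_r^\perp=r\sum_i\partial/\partial p_r[X_i]$ be the adjoint of multiplication by $P_r$. Define
\[
L=\{v\in R_3:\ P_1^\perp v=P_2^\perp v=P_3^\perp v=0\}.
\]
In Section~\ref{sec:global}, $P_r^\perp$ will be the evaluation of characters at a cycle of length $rp$, so that $L$ consists of the generalized characters vanishing on $p$-singular elements. This generalizes the condition $\sum_mv_m=0$ of Section~\ref{sec:weightone}.

Write the coordinates of $v\in R_3$ in the orthonormal basis as follows, where different indices denote distinct letters: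
\begin{itemize}
\item $x_i,\ y_i,\ z_i$ at $h_3[X_i],\ s_{21}[X_i],\ e_3[X_i]$: the \emph{pure} coordinates;
\item $h_{ij}$ at $h_2[X_i]X_j$, and $e_{ij}$ at $e_2[X_i]X_j$; here $i$ is the first and $j$ the second index, and the coordinate is said to lie on the pair $\{i,j\}$;
\item $t_{ijk}$ at $X_iX_jX_k$, depending only on the set $\{i,j,k\}$.
\end{itemize}
All coordinates $h_{ij},e_{ij},t_{ijk}$ are called \emph{mixed}. The rule of Murnaghan and Nakayama, $p_r^\perp s_\mu=\sum(-1)^{\mathrm{leg}}s_{\mu^-}$ (sum over the partitions $\mu^-$ obtained from $\mu$ by removing an $r$-hook), gives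
\[
\begin{array}{c|ccccc}
 & h_3&s_{21}&e_3&h_2&e_2\\\hline
p_1^\perp & h_2&h_2+e_2&e_2&p_1&p_1\\
p_2^\perp & p_1&0&-p_1&1&-1\\
p_3^\perp & 1&-1&1&0&0
\end{array}
\]
Reading off the coefficients of $h_2[X_i]$, $e_2[X_i]$, $X_iX_j$ in $P_1^\perp v$, of $X_i$ in $P_2^\perp v$, and the constant $P_3^\perp v$, we see that $v\in L$ iff for all $i$ and all pairs $i\ne j$
\begin{align}
x_i+y_i+\textstyle\sum_jh_{ij}&=0,\tag{E1}\label{E1}\\
y_i+z_i+\textstyle\sum_je_{ij}&=0,\tag{E2}\label{E2}\\
h_{ij}+e_{ij}+h_{ji}+e_{ji}+\textstyle\sum_kt_{ijk}&=0,\tag{E3}\label{E3}\\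
x_i-z_i+\textstyle\sum_j(h_{ji}-e_{ji})&=0,\tag{E4}\label{E4}\\
\textstyle\sum_i(x_i-y_i+z_i)&=0.\tag{E5}\label{E5}
\end{align}

The following isometries of $R_3$ preserve $L$: permutations of the letters; $-1$; and $\theta$, induced by $p_r[X_i]\mapsto-p_r[X_i]$, which is integral by \eqref{eq:minus} and anticommutes with each $P_r^\perp$. Their composites are called the \emph{natural isometries} of $L$. By \eqref{eq:minus}, in degree $3$ we have $\theta=-\omega$, where $\omega$ exchanges $x_i\leftrightarrow z_i$ and $h_{ij}\leftrightarrow e_{ij}$ and fixes all $y_i$ and $t_{ijk}$.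

\subsection{Vectors attached to roots}

A \emph{root} is an element $\gamma=X_k-X_l$ with $k\ne l$. Each $f[\gamma]$ is killed by all $P_r^\perp$, since these are derivations and $P_r^\perp(p_s[X_k]-p_s[X_l])=0$. In particular $h_3[\gamma],s_{21}[\gamma],e_3[\gamma]\in L$. By \eqref{eq:minus}, $e_3[\gamma]=-h_3[-\gamma]$ and
\begin{equation}\label{eq:h3}
h_3[X_k-X_l]=h_3[X_k]-h_2[X_k]X_l+X_ke_2[X_l]-e_3[X_l].
\end{equation}
Inserting \eqref{eq:minus} in $s_{21}=h_2h_1-h_3$, and using $h_2h_1=h_3+s_{21}$, $e_2h_1=e_3+s_{21}$ and $h_1^2=h_2+e_2$ in each alphabet, we get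
\begin{equation}\label{eq:s21}
s_{21}[X_k-X_l]=s_{21}[X_k]-(h_2+e_2)[X_k]X_l+X_k(h_2+e_2)[X_l]-s_{21}[X_l].
\end{equation}
So $h_3[\gamma]$ and $e_3[\gamma]$ have norm $4$, and $s_{21}[\gamma]$ has norm $6$.

The vectors $h_3[\gamma]$ serve as test vectors. For $v\in R_3$ put $f_v(\gamma)=\langle v,h_3[\gamma]\rangle$. By \eqref{eq:h3},
\begin{equation}\label{eq:test}
f_v(X_k-X_l)=x_k-h_{kl}+e_{lk}-z_l .
\end{equation}

\begin{lemma}\label{lem:eval}
For a root $\gamma$ let $\mathrm{ev}_\gamma$ be the ring homomorphism $R\otimes\mathbf Q\to\mathbf Q$ with $\mathrm{ev}_\gamma(p_r[\xi])=\langle\xi,\gamma\rangle$ for all $r$ and $\xi$. Then $f_v(\gamma)=\mathrm{ev}_\gamma(v)$ for $v\in R_3$. In particular, if $\beta$ is a root and $t=\langle\beta,\gamma\rangle$, then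
\[
\langle h_3[\beta],h_3[\gamma]\rangle=\tbinom{t+2}3,\qquad \langle s_{21}[\beta],h_3[\gamma]\rangle=\tfrac{t^3-t}3 .
\]
For $t=2,1,0,-1,-2$ the values are $4,1,0,0,0$ and $2,0,0,0,-2$, respectively.
\end{lemma}

\begin{proof}
By linearity we may take $v=\prod_ap_{r_a}[X_{i_a}]$ with $\sum_ar_a=3$. Let $\lambda$ be the partition with parts $r_a$, having $m_r$ parts equal to $r$. We have $h_3=\sum_\mu z_\mu^{-1}p_\mu$ with $z_\mu=\prod_rm_r(\mu)!\,r^{m_r(\mu)}$. By \eqref{eq:perm}, $\langle v,p_\mu[\gamma]\rangle=0$ unless $\mu=\lambda$, and $\langle v,p_\lambda[\gamma]\rangle$ is the product over $r$ of the permanents of $m_r\times m_r$ blocks with constant rows, so it equals $\prod_r m_r!\,\prod_a r_a\langle X_{i_a},\gamma\rangle=z_\lambda\,\mathrm{ev}_\gamma(v)$. This proves the first claim. If all $p_r$ are set equal to $t$, then $h_n$ becomes $\binom{t+n-1}n$, and $s_{21}=h_2h_1-h_3$ becomes $t\binom{t+1}2-\binom{t+2}3=\frac{t(t+1)(2t-2)}6=\frac{t^3-t}3$.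
\end{proof}

\section{The local side: $K_0(b\text{-proj})\cong L$}\label{sec:local}

\begin{proposition}\label{prop:local}
For every letter $*$ there is an isometry $K_0(b\text{-proj})\cong L$ under which the classes $[P_V]$ of the projective indecomposable $b$-modules become the elements $\prod_{j\ne*}s_{\mu^j}[X_j-X_*]$ with $\sum_j|\mu^j|=3$. With $\alpha,\beta,\gamma$ denoting distinct roots of the form $X_j-X_*$, these elements and their norms are
\[
\begin{array}{c|c|c|c}
h_3[\alpha],\ e_3[\alpha] & s_{21}[\alpha] & h_2[\alpha]\beta,\ e_2[\alpha]\beta & \alpha\beta\gamma\\\hline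
4&6&8&16
\end{array}
\]
A natural isometry of $L$ maps an element of this list for $*$ to $\pm$ an element of the list for some letter, possibly different from $*$.
\end{proposition}

\begin{proof}
\emph{The algebra $b$.} Since $p>3$, $D=C_p^3$ is a Sylow $p$-subgroup of $\mathfrak S_{3p}$, hence a defect group of $B$. Its normalizer is
\[
N=(C_p\rtimes C_{p-1})\wr\mathfrak S_3=D\rtimes E,\qquad E=C\wr\mathfrak S_3,\quad C=C_{p-1},
\]
and $E$ is a $p'$-group, again since $p>3$. As $C_N(D)=D$, the algebra $kN$ has a single block, so $b=kN$. Its simple modules are the simple $kE$-modules $V$, inflated to $N$. We have $P_V=\mathrm{Ind}_E^NV$: it is projective, and $\operatorname{Hom}_N(\mathrm{Ind}_E^NV,V')=\operatorname{Hom}_E(V,V')$. Moreover $\mathrm{Res}_E\mathrm{Ind}_E^NV'\cong V'\otimes kD$ with $E$ acting on $D$ by conjugation. As $E$ is a $p'$-group, we may replace $kE$-modules by their ordinary characters, and obtain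
\[
\langle[P_V],[P_{V'}]\rangle=\langle V,\,V'\otimes kD\rangle_E .
\]

\emph{The character of $kD$.} Let $\rho(e)=|C_D(e)|$ be the permutation character of $E$ on $D=\mathbf F_p^3$. A vector fixed by $e$ is determined, on each cycle of the $\mathfrak S_3$-part, by one entry, and this entry must be fixed by the cycle product $c\in C=\mathbf F_p^\times$. So $\rho(e)=\prod\rho_1(c)$ over the cycles, where $\rho_1(1)=p$ and $\rho_1(c)=1$ for $c\ne1$. That is, $\rho_1=1+\mathrm{reg}_C$.

\emph{The Cartan form.} We use the characteristic map for wreath products \cite{Mac}. It is an isometry from $K_0(kE)$ to the degree-$3$ part of $\bigotimes_\eta\Lambda[Z_\eta]$, $\eta\in\mathrm{Irr}(C)$, and takes the irreducible characters of $E$ to the products $\prod_\eta s_{\mu^\eta}[Z_\eta]$. Over $\mathbf C$ it sends a class function $f$ to $\sum_\kappa z_\kappa^{-1}f(\kappa)p_\kappa$. Here $\kappa$ runs over the conjugacy classes, $z_\kappa$ is the order of the centralizer, and $p_\kappa$ is the product of variables $p_r(c)$ over the cycles of $\kappa$, of length $r$ and cycle product $c$. The two sets of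 variables are related by $p_r[Z_\eta]=\frac1{p-1}\sum_c\eta(c)p_r(c)$. So multiplication of class functions by $\rho$ becomes the ring endomorphism $p_r(c)\mapsto\rho_1(c)p_r(c)$. Since $\eta\rho_1=\eta+\sum_{\eta'}\eta'$, this is the ring endomorphism
\[
T:\quad p_r[Z_\eta]\longmapsto p_r[Z_\eta]+\sum_{\eta'}p_r[Z_{\eta'}].
\]
The Cartan form is $(f,g)\mapsto\langle f,Tg\rangle$ with the Hall form $\langle\;,\;\rangle$. The Hall form obeys the permanent rule, as in \eqref{eq:perm}, and $T$ is a ring endomorphism preserving the span of the power sums. Hence the Cartan form is also given by the permanent rule, starting from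
\[
(p_r[Z_\eta],p_s[Z_{\eta'}])=\delta_{rs}\,r\,(1+\delta_{\eta\eta'}).
\]

\emph{Embedding in $R$.} Fix $*$ and identify $\mathrm{Irr}(C)$ with the set of the other $p-1$ letters. Since $\langle p_r[X_j-X_*],p_s[X_{j'}-X_*]\rangle=\delta_{rs}\,r(1+\delta_{jj'})$, the ring homomorphism $f[Z_j]\mapsto f[X_j-X_*]$ is isometric. The substitutions $X_j\mapsto X_j-X_*$ $(j\ne*)$, $X_*\mapsto X_*$ define an automorphism of $R$ over $\mathbf Z$, with inverse $X_j\mapsto X_j+X_*$. So the homomorphism is injective with image $R'=\bigotimes_{j\ne*}\Lambda[X_j-X_*]$, and it sends the classes $[P_V]$ to the elements named in the proposition. It remains to see that $R'_3=L$. By the automorphism, $R=R'\otimes\Lambda[X_*]$, and $R'$ is a direct summand of $R$. In the polynomial generators $p_r[X_j]-p_r[X_*]$ and $p_r[X_*]$ of $R\otimes\mathbf Q$, the derivation $P_r^\perp$ is $r\,\partial/\partial p_r[X_*]$. So $L\otimes\mathbf Q=(R'\otimes\mathbf Q)_3$, and $L=R_3\cap(R'\otimes\mathbf Q)=R'_3$ because $R'$ is a summand.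

\emph{Norms.} Distinct roots $X_j-X_*$ have inner product $1$. The norms $4$ and $6$ were found in Section~\ref{sec:lattice}. The norm of $\alpha\beta\gamma$ is
\[
\operatorname{perm}\begin{pmatrix}2&1&1\\1&2&1\\1&1&2\end{pmatrix}=2\cdot5+3+3=16.
\]
The adjoint of multiplication by $\beta$ is a derivation taking $h_2[\alpha]=\frac12(\alpha^2+p_2[\alpha])$ to $\alpha$ and $\beta$ to $2$. Thus $\langle h_2[\alpha]\beta,h_2[\alpha]\beta\rangle=2\langle h_2[\alpha],h_2[\alpha]\rangle+\langle h_2[\alpha],\alpha\beta\rangle$. Here $h_2[\alpha]$ has norm $\frac14(8+4)=3$, as $\alpha^2$ has norm $8$ and $p_2[\alpha]$ norm $4$, and $\langle h_2[\alpha],\alpha\beta\rangle=\frac12\langle\alpha^2,\alpha\beta\rangle=2$. The total is $8$. The other case follows by applying $\theta$, because $e_2[\alpha]\beta=-h_2[-\alpha](-\beta)$.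

\emph{Natural isometries.} A permutation $\pi$ of letters takes the list for $*$ to the list for $\pi(*)$. For $\theta$ use $s_\mu[-\alpha]=(-1)^{|\mu|}s_{\mu'}[\alpha]$.
\end{proof}

\section{The global side: $K_0(B\text{-proj})\cong L$, with signs}\label{sec:global}

\subsection{The abacus and the signs $\delta_\lambda$}

To a partition $\lambda$ attach the set of \emph{beads} $\mathcal X(\lambda)=\{\lambda_a-a:a\ge1\}\subset\mathbf Z$; thus $\mathcal X(\emptyset)$ consists of the negative integers. Removing an $n$-hook from $\lambda$ amounts to moving a bead $x$ to an empty place $x-n$, and the leg length of the hook is the number of beads strictly between. For a letter $i$, \emph{runner} $i$ is $\{-1-i+pt:t\in\mathbf Z\}$; for $\lambda=\emptyset$ its beads are those with $t\le0$. Removing $p$-hooks slides beads down their runners. So $\lambda$ has empty $p$-core iff on each runner the number of beads at $t>0$ equals the number of gaps at $t\le0$. In this case, if the beads of runner $i$ are at $t_1>t_2>\cdots$, then $\mu^i_a=t_a+a-1$ defines a partition $\mu^i$, and $|\lambda|=p\sum_i|\mu^i|$.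 The partitions $\lambda$ of $3p$ with empty $p$-core label $\mathrm{Irr}(B)$ by Nakayama's description of the blocks, and $\lambda\mapsto(\mu^i)_{i\in I}$ is a bijection onto the $p$-tuples of partitions of total size $3$.

In Section~\ref{sec:weightone} we had to replace $\chi_m$ by $(-1)^m\chi_m$. The general sign is designed so that the Murnaghan--Nakayama signs of $rp$-hooks of $\lambda$ turn into those of $r$-hooks of the $\mu^i$. For $\lambda$ with empty $p$-core let $f_\lambda:\mathcal X(\emptyset)\to\mathcal X(\lambda)$ be the bijection that on each runner sends the $a$-th largest bead to the $a$-th largest bead. It moves finitely many beads and has finitely many inversions (pairs $x<y$ with $f_\lambda(x)>f_\lambda(y)$). Let $\delta_\lambda=(-1)^{\text{number of inversions}}$.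

\begin{lemma}\label{lem:signrel}
Let $\lambda$ have empty $p$-core, and let $\lambda'$ arise from $\lambda$ by moving a bead $x$ on runner $i$ to the empty place $x-rp$. This removes an $rp$-hook from $\lambda$ and an $r$-hook from $\mu^i$; let $\mathrm{leg}_{rp}$ and $\mathrm{leg}_r$ be their leg lengths. Then
\[
\delta_{\lambda'}=(-1)^{\mathrm{leg}_r}(-1)^{\mathrm{leg}_{rp}}\,\delta_\lambda .
\]
\end{lemma}

\begin{proof}
The number $\mathrm{leg}_{rp}$ counts all beads strictly between $x-rp$ and $x$, and $\mathrm{leg}_r$ those of them on runner $i$. Let $g:\mathcal X(\lambda)\to\mathcal X(\lambda')$ send $x$ to $x-rp$ and fix all other beads; it has $\mathrm{leg}_{rp}$ inversions. The bijection $g\circ f_\lambda$ is increasing on each runner except that on runner $i$ one bead has passed $\mathrm{leg}_r$ others. So $f_{\lambda'}=\tau\circ g\circ f_\lambda$, where $\tau$ is a permutation of $\mathcal X(\lambda')$ that is a cycle of length $\mathrm{leg}_r+1$, hence of sign $(-1)^{\mathrm{leg}_r}$. Finally, inversion parity is multiplicative under composition, because a pair is inverted by a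 composite iff it is inverted by exactly one of the factors.
\end{proof}

\subsection{The identification}

\begin{proposition}\label{prop:global}
The map $\chi_\lambda\mapsto\delta_\lambda\prod_is_{\mu^i}[X_i]$ induces an isometry $K_0(B\text{-proj})\cong L$. It takes $[P_M]$ to the vector $v_M$ whose coordinate at the basis element belonging to $\lambda$ is $\delta_\lambda d_{\lambda M}$, where $d_{\lambda M}\ge0$ is the multiplicity of $M$ in the reduction modulo $p$ of $\chi_\lambda$.
\end{proposition}

\begin{proof}
The map is an isometry $\mathbf Z\mathrm{Irr}(B)\to R_3$; it has analogues for the principal blocks of $\mathfrak S_{3p-rp}$ with values in $R_{3-r}$. By the rule of Murnaghan and Nakayama, evaluating $\chi_\lambda$ at (an $rp$-cycle)$\,\cdot\,\tau$ with $\tau\in\mathfrak S_{3p-rp}$ gives $\sum(-1)^{\mathrm{leg}_{rp}}\chi_{\lambda'}(\tau)$, the sum over all $\lambda'$ obtained by removing an $rp$-hook. By Lemma~\ref{lem:signrel} this generalized character of $\mathfrak S_{3p-rp}$ is mapped to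
\[
\sum(-1)^{\mathrm{leg}_{rp}}\delta_{\lambda'}\prod s_{\mu'^i}[X_i]=\delta_\lambda\sum(-1)^{\mathrm{leg}_r}\prod s_{\mu'^i}[X_i]=P_r^\perp\Bigl(\delta_\lambda\prod s_{\mu^i}[X_i]\Bigr),
\]
where $(\mu'^i)$ denotes the tuple of $\lambda'$. So an element of $\mathbf Z\mathrm{Irr}(B)$ vanishes on all permutations with a cycle of length $rp$ iff its image is killed by $P_r^\perp$. The $p$-singular elements of $\mathfrak S_{3p}$ are those with a cycle of length $rp$ for some $r\in\{1,2,3\}$. So $L$ is the image of the set of elements of $\mathbf Z\mathrm{Irr}(B)$ that vanish on $p$-singular elements.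

We recall why this set is $K_0(B\text{-proj})$. For each simple $k\mathfrak S_{3p}$-module $M$ let $\Phi_M=\sum_\lambda d_{\lambda M}\chi_\lambda$ be the character of a lift of $P_M$ to characteristic $0$. The $\Phi_M$ form a basis of the space of class functions vanishing on $p$-singular elements. By surjectivity of the decomposition map there is a generalized character $\psi_M$ whose restriction to $p$-regular elements is the Brauer character of $M$, and $\langle\Phi_{M'},\psi_M\rangle$ is $1$ if $M=M'$ and $0$ otherwise. So if $\chi\in\mathbf Z\mathrm{Irr}(B)$ vanishes on $p$-singular elements, then $\chi=\sum_M\langle\chi,\psi_M\rangle\Phi_M$ with integral coefficients, and projecting to the span of $\mathrm{Irr}(B)$ we may restrict the sum to the $M$ in $B$. Conversely each $\Phi_M$ vanishes on $p$-singular elements. Since $\dim\operatorname{Hom}(P_M,P_{M'})=\langle\Phi_M,\Phi_{M'}\rangle$, the identification is isometric.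
\end{proof}

Write $\delta$ of a basis element of $R_3$ for the sign $\delta_\lambda$ of the corresponding $\lambda$. Call $v\in L$ \emph{coherent} if the coordinates of $v$, each multiplied by the corresponding $\delta$, are all $\ge0$ or all $\le0$. By Proposition~\ref{prop:global} every $\pm v_M$ is coherent.

\subsection{Root vectors are not coherent}

Here $[\,\cdot\,]$ around an inequality is $1$ if it holds and $0$ otherwise.

\begin{lemma}\label{lem:signs}
For letters $i\neq j$,
\[
\delta(h_2[X_i]X_j)=(-1)^{i+j-[i<j]},\qquad \delta(e_2[X_i]X_j)=(-1)^{i+j-[j<i]}.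
\]
\end{lemma}

\begin{proof}
For $h_2[X_i]X_j$ the moved beads are $-1-i\mapsto2p-1-i$ and $-1-j\mapsto p-1-j$, with nonnegative images. They are inverted with the fixed beads above their starting points, $i-[j<i]$ and $j-[i<j]$ in number; together $i+j-1$. Since $2p-1-i>p-1-j$, the two moved beads are inverted with each other iff $-1-i<-1-j$, i.e.\ iff $j<i$. The total is $i+j-1+[j<i]=i+j-[i<j]$.

For $e_2[X_i]X_j$ the moved beads are
\[
-1-i\mapsto p-1-i,\qquad -1-i-p\mapsto-1-i,\qquad -1-j\mapsto p-1-j .
\]
The first is inverted with the $i-[j<i]$ fixed beads above $-1-i$. The second is inverted with the fixed beads strictly between $-1-i-p$ and $-1-i$. These are $p-1$ places, and $-1-j$ is one of them iff $i<j$, so there are $p-1-[i<j]$ such beads. The third is inverted with $j-[i<j]$ fixed beads. No two moved beads are inverted: the first and third are both shifted by $p$, and the second starts below the other two and ends at a negative place, while the others end at nonnegative places. As $p$ is odd, the total is congruent to $i+j-[j<i]$ modulo $2$.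
\end{proof}

\begin{corollary}\label{cor:incoherent}
For every root $\gamma$, none of $\pm h_3[\gamma]$, $\pm s_{21}[\gamma]$ is coherent.
\end{corollary}

\begin{proof}
Let $\gamma=X_k-X_l$. In \eqref{eq:h3} the basis elements $h_2[X_k]X_l$ and $e_2[X_l]X_k$ have coefficients $-1$ and $+1$ but the same sign $\delta=(-1)^{k+l-[k<l]}$. In \eqref{eq:s21} the elements $h_2[X_k]X_l$ and $e_2[X_k]X_l$ both have coefficient $-1$ but opposite signs $\delta$.
\end{proof}

\begin{example}\label{ex:clash}
Let $\gamma=X_0-X_1$. The four basis elements in \eqref{eq:h3} belong to the partitions $(3p)$, $(2p,p)$, $(p,p,1^p)$, $(p-1,1^{2p+1})$. Their signs $\delta$ are $+,+,+,-$; for the first and last apply Lemma~\ref{lem:signrel} to the removal of the whole hook, for the other two use Lemma~\ref{lem:signs}. So $h_3[X_0-X_1]$ is the generalized character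
\[
\chi_{(3p)}-\chi_{(2p,p)}+\chi_{(p,p,1^p)}+\chi_{(p-1,1^{2p+1})} .
\]
It vanishes on $p$-singular elements and has norm $4$, like the class of the projective cover of the trivial $b$-module, whose norm is the number of $E$-orbits on $D$. But it is not $\pm$ a character.
\end{example}

\begin{remark}\label{rem:weighttwo}
In weight two the corresponding clash can be absent. With the same conventions for $\mathfrak S_{2p}$ one has $h_2[X_k-X_l]=h_2[X_k]-X_kX_l+e_2[X_l]$. Lemma~\ref{lem:signrel}, applied to the hooks $(2p-k,1^k)$ and $(p-l,1^{p+l})$, gives $\delta(h_2[X_k])=(-1)^k$ and $\delta(e_2[X_l])=(-1)^{p+l+1}=(-1)^l$, and counting inversions gives $\delta(X_kX_l)=(-1)^{k+l-1}$. So $h_2[X_k-X_l]$ is coherent whenever $k$ and $l$ are even.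
\end{remark}

\subsection{Hook characters have few common constituents}

The hook $(3p-m,1^m)$ arises from $\emptyset$ by moving the bead $-1-m$ to $3p-1-m$. For $m=k,\ p+k,\ 2p+k$ this moves the bead of runner $k$ at $t=0,-1,-2$ to $t=3,2,1$, so $\mu^k=(3),(2,1),(1^3)$. Hence the pure basis elements $h_3[X_k],s_{21}[X_k],e_3[X_k]$ belong to the hooks with $m=k,\ p+k,\ 2p+k$. Coherence will be used only for the norms $4$ and $6$. For the norms $8$ and $16$ we use the following lemma instead. Its idea is that the hook characters with $m=k,p+k,2p+k$ have no common constituent on a suitable $p'$-subgroup, so that their reductions modulo $p$ have no common composition factor.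

\begin{lemma}\label{lem:hooks}
For every simple $B$-module $M$ and every letter $k$, at most one of the coordinates $x_k,y_k,z_k$ of $v_M$ is nonzero.
\end{lemma}

\begin{proof}
Put $n=3p$ and $\chi_m=\chi_{(n-m,1^m)}=\Lambda^m\chi_{(n-1,1)}$. Let $G=\mathfrak S_{p-1}^3\times\mathfrak S_3\le\mathfrak S_n$, with three orbits of size $p-1$ and one of size $3$. Since $p\ge5$, $G$ is a $p'$-group. Let $w_1,w_2,w_3,w_4$ be the reflection characters of the four factors, of degrees $p-2,p-2,p-2,2$. The permutation character of degree $n$ restricts to $4\cdot1+w_1+w_2+w_3+w_4$, so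
\[
\chi_{(n-1,1)}|_G=3\cdot1+w_1+w_2+w_3+w_4 .
\]
Taking exterior powers, every irreducible constituent of $\chi_m|_G$ has the form $\Lambda^{a_1}w_1\cdot\Lambda^{a_2}w_2\cdot\Lambda^{a_3}w_3\cdot\Lambda^{a_4}w_4$ with $m-3\le a_1+a_2+a_3+a_4\le m$, $a_1,a_2,a_3\le p-2$ and $a_4\le2$. These characters are irreducible and pairwise distinct for distinct $(a_1,a_2,a_3,a_4)$, because the exterior powers of the reflection character of a symmetric group are its distinct hook characters.

Suppose $M$ is a composition factor of the reductions of $\chi_m$ and $\chi_{m'}$. As $G$ is a $p'$-group, the Brauer character of $M|_G$ is an ordinary character contained in both $\chi_m|_G$ and $\chi_{m'}|_G$. So these have a common constituent, and $|m-m'|\le3$. But distinct elements of $\{k,p+k,2p+k\}$ differ by at least $p\ge5$.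
\end{proof}

\section{Isometries of $L$}\label{sec:isometries}

\subsection{Vectors of norm $4$}

\begin{lemma}\label{lem:norm4}
The vectors of norm $4$ in $L$ are exactly the $\pm h_3[\gamma]$, $\gamma$ a root.
\end{lemma}

\begin{proof}
We have seen that $h_3[\gamma]$ lies in $L$ and has norm $4$. Let $v\in L$ have norm $4$. Recall that $\omega=-\theta$ preserves $L$. The proof consists in following how a nonzero coordinate forces others through \eqref{E1}--\eqref{E5}.

\smallskip
\emph{Case 1: all pure coordinates vanish.}

Suppose first that all $h_{ij}$ and $e_{ij}$ vanish. Then some $t_{ijk}\ne0$, and \eqref{E3} for the three pairs in $\{i,j,k\}$ gives nonzero $t_{ijl}$ $(l\ne k)$, $t_{ikm}$ $(m\ne j)$, $t_{jkn}$ $(n\ne i)$. The four index sets are distinct, so these are all the nonzero coordinates, each $\pm1$. By \eqref{E3} for $\{i,l\}$, a second one of the four sets contains $i$ and $l$; only $\{i,k,m\}$ can, so $m=l$. Likewise \eqref{E3} for $\{j,l\}$ gives $n=l$. Now \eqref{E3} for $\{i,j\}$ and $\{i,k\}$ gives $t_{ijl}=t_{ikl}=-t_{ijk}$, and \eqref{E3} for $\{i,l\}$ reads $-2t_{ijk}=0$,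 a contradiction.

Otherwise, applying $\omega$ if necessary, some $h_{ij}\ne0$. By \eqref{E1} at $i$, also $h_{ik}\ne0$ for some $k\ne j$. By \eqref{E4} at $j$ there is a nonzero coordinate $w_j$ which is either $h_{lj}$ with $l\ne i$, or $e_{lj}$. By \eqref{E4} at $k$ there is a nonzero coordinate $w_k$ which is either $h_{l'k}$ with $l'\ne i$, or $e_{l'k}$. So $h_{ij},h_{ik},w_j,w_k$ are all the nonzero coordinates, each $\pm1$.
\begin{itemize}
\item Let $w_j=h_{lj}$, $l\ne i$. By \eqref{E1} at $l$ there is a second nonzero coordinate $h_{l\cdot}$, which can only be $w_k=h_{lk}$. If $l=k$ there is no such coordinate. If $l\ne k$, the nonzero coordinates are $h_{ij},h_{ik},h_{lj},h_{lk}$, and only $h_{ij}$ lies on the pair $\{i,j\}$, against \eqref{E3}.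
\item Let $w_j=e_{lj}$. By \eqref{E2} at $l$ there is a second nonzero coordinate $e_{l\cdot}$, which can only be $w_k=e_{lk}$. If $l=k$ there is no such coordinate. If $l\ne k$, \eqref{E4} at $j$ gives $e_{lj}=h_{ij}$, and the left side of \eqref{E3} for $\{i,j\}$ is $2h_{ij}$ if $l=i$ and $h_{ij}$ if $l\ne i$. This is a contradiction.
\end{itemize}

\emph{Case 2: some pure coordinate is nonzero.} By \eqref{E5} the sum of the squares of the pure coordinates is even, so it is $2$ or $4$. If it is $4$, all other coordinates vanish, \eqref{E1} and \eqref{E2} give $(x_i,y_i,z_i)=x_i(1,-1,1)$ for all $i$, and the norm is divisible by $3$, a contradiction. So exactly two pure coordinates are nonzero, both $\pm1$, and the mixed coordinates have total norm $2$.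
\begin{itemize}
\item $x_i,y_i\ne0$. By \eqref{E5}, $x_i=y_i$. Then $\sum_kh_{ik}=-2x_i$ and $\sum_ke_{ik}=-y_i\ne0$, which requires mixed norm at least $2+1$, a contradiction. The case $y_i,z_i\ne0$ follows by $\omega$.
\item $x_i,z_i\ne0$. By \eqref{E5}, $z_i=-x_i$. By \eqref{E1} and \eqref{E2} the mixed nonzero coordinates are one $h_{ik}$ and one $e_{il}$. None has second index $i$, so \eqref{E4} at $i$ reads $2x_i=0$, a contradiction.
\item Nonzero pure coordinates at different letters $i,j$, with $y_i\ne0$. By \eqref{E1} and \eqref{E2} at $i$ there are nonzero $h_{ik}$ and $e_{ik'}$, and the pure coordinate at $j$ forces a nonzero $h_{j\cdot}$ or $e_{j\cdot}$. The mixed norm is at least $3$, a contradiction.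
\item $x_i,x_j\ne0$, $i\ne j$. By \eqref{E5}, $x_j=-x_i$, and by \eqref{E1} the mixed nonzero coordinates are $h_{ik}=-x_i$ and $h_{jl}=x_i$. By \eqref{E3} for $\{i,k\}$ both lie on one pair, so $k=j$, $l=i$. Then \eqref{E4} at $i$ reads $x_i+h_{ji}=2x_i=0$, a contradiction. The case $z_i,z_j\ne0$ follows by $\omega$.
\item $x_i,z_j\ne0$, $i\ne j$. By \eqref{E5}, $z_j=-x_i$, and by \eqref{E1}, \eqref{E2} the mixed nonzero coordinates are $h_{ik}=-x_i$ and $e_{jl}=x_i$. By \eqref{E3} for $\{i,k\}$ we get $k=j$, $l=i$. So $v=x_ih_3[X_i-X_j]$ by \eqref{eq:h3}.\qedhere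
\end{itemize}
\end{proof}

\subsection{Rigidity}

\begin{lemma}\label{lem:rigid}
Let $\Phi$ be an isometry of $L$. There is a natural isometry $\nu$ such that $\Psi=\Phi\nu^{-1}$ fixes all $h_3[\gamma]$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:eval} the inner products $\langle h_3[\beta],h_3[\gamma]\rangle$ are $4,1,0,0,0$ for $\langle\beta,\gamma\rangle=2,1,0,-1,-2$. In particular the vectors $\pm h_3[\gamma]$ are pairwise distinct, so by Lemma~\ref{lem:norm4} we have $\Phi(h_3[\gamma])=\epsilon_\gamma h_3[g\gamma]$ with $g$ a bijection of the roots and $\epsilon_\gamma=\pm1$. Since these inner products are nonnegative, $\langle\beta,\gamma\rangle=1$ iff $\langle g\beta,g\gamma\rangle=1$, and then $\epsilon_\beta=\epsilon_\gamma$.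

Write $X_i-X_j$ as the ordered pair $(i,j)$. Two roots have inner product $1$ iff they have equal first entries or equal second entries, but not both. Consider the graph on the roots with these adjacencies. It is connected: to join $(i,j)$ to $(k,l)$ choose $m\ne i,k$ and pass through $(i,m)$ and $(k,m)$. Hence $\epsilon_\gamma=\epsilon$ is constant.

Let $\mathcal R_i=\{(i,\cdot)\}$ and $\mathcal C_j=\{(\cdot,j)\}$ be the rows and columns, cliques of size $p-1\ge4$. If $(i,a)$ and $(i,b)$ are two vertices of a clique, a third vertex outside $\mathcal R_i$ would have second entry both $a$ and $b$; the same holds with rows and columns exchanged. So each clique with at least three vertices lies in a row or a column, and in only one, since two of these sets meet in at most one point. As all rows and columns have the same size, $g$ permutes the $2p$ sets $\mathcal R_i,\mathcal C_j$. Rows are disjoint from rows, columns from columns, $\mathcal R_i\cap \mathcal C_i=\emptyset$, and $\mathcal R_i\cap \mathcal C_j=\{(i,j)\}$ for $i\neq j$. The intersection graph of these sets is $K_{p,p}$ minus the perfect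 matching $\{\mathcal R_i,\mathcal C_i\}$, which is connected and bipartite. So $g$ preserves or exchanges the set of rows and the set of columns, and it preserves the matching. Hence there is a permutation $\pi$ of the letters with either $g(\mathcal R_i)=\mathcal R_{\pi i}$, $g(\mathcal C_i)=\mathcal C_{\pi i}$ for all $i$, or $g(\mathcal R_i)=\mathcal C_{\pi i}$, $g(\mathcal C_i)=\mathcal R_{\pi i}$ for all $i$. Intersecting, $g\gamma=\pi\gamma$ for all $\gamma$, or $g\gamma=-\pi\gamma$ for all $\gamma$. As $\theta(h_3[\gamma])=h_3[-\gamma]$, the natural isometry $\nu=\epsilon\pi$ or $\nu=\epsilon\pi\theta$ agrees with $\Phi$ on all $h_3[\gamma]$.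
\end{proof}

\begin{lemma}\label{lem:s21}
An isometry $\Psi$ of $L$ fixing all $h_3[\gamma]$ also fixes all $s_{21}[\gamma]$, all $e_3[\gamma]$ and all $p_3[\gamma]$.
\end{lemma}

\begin{proof}
For $e_3[\gamma]=-h_3[-\gamma]$ this is clear, and $p_3=h_3-s_{21}+e_3$, so it suffices to treat $s_{21}[X_i-X_j]$. We show that this vector is determined by its norm and its inner products with the $h_3[\gamma]$. Let $u=\Psi(s_{21}[X_i-X_j])$. It has norm $6$, and by Lemma~\ref{lem:eval} $f_u(X_i-X_j)=2$, $f_u(X_j-X_i)=-2$, and $f_u=0$ on all other roots. Denote the coordinates of $u$ as in Section~\ref{sec:lattice}. By \eqref{eq:test},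
\[
x_i-h_{ij}+e_{ji}-z_j=2,\qquad x_j-h_{ji}+e_{ij}-z_i=-2,
\]
so the disjoint sets $\{x_i,h_{ij},e_{ji},z_j\}$ and $\{x_j,h_{ji},e_{ij},z_i\}$ of coordinates each carry norm at least $2$.

\emph{The coordinates $x_i,z_j,x_j,z_i$ vanish.} If $x_i\ne0$, then for each of the $p-2$ letters $q\ne i,j$ the equation $0=f_u(X_i-X_q)=x_i-h_{iq}+e_{qi}-z_q$ gives a nonzero coordinate among $h_{iq},e_{qi},z_q$. These are outside the two sets and different for different $q$. So the norm is at least $4+(p-2)\ge7$, a contradiction. The same argument applies to $z_j$ with $f_u(X_q-X_j)=x_q-h_{qj}+e_{jq}-z_j$, to $x_j$ with $f_u(X_j-X_q)=x_j-h_{jq}+e_{qj}-z_q$, and to $z_i$ with $f_u(X_q-X_i)=x_q-h_{qi}+e_{iq}-z_i$.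

\emph{The coordinates $h,e$ on $\{i,j\}$.} Now $-h_{ij}+e_{ji}=2$ and $-h_{ji}+e_{ij}=-2$. A pair of integers with difference $\pm2$ is $\pm(1,-1)$, of norm $2$, or has norm at least $4$. Suppose one of the pairs $(h_{ij},e_{ji})$, $(h_{ji},e_{ij})$ has norm at least $4$. As the other has norm at least $2$, the norms are $4$ and $2$, and all other coordinates vanish. The pair of norm $4$ has a single nonzero entry $\pm2$. If this entry is some $h_{ab}$, then \eqref{E1} at $a$ contains no other nonzero term (the only other $h$ on $\{i,j\}$ is $h_{ba}$) and reads $\pm2=0$. If it is some $e_{ab}$, the same holds for \eqref{E2} at $a$. This is a contradiction. Hence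
\[
h_{ij}=-1,\quad e_{ji}=1,\quad h_{ji}=1,\quad e_{ij}=-1,
\]
and the other coordinates have total norm $2$.

\emph{The coordinates $y_i,y_j$.} If $y_i=0$, then \eqref{E1} and \eqref{E2} at $i$ require nonzero $h_{ik},e_{ik'}$ with $k,k'\neq j$. This exhausts the norm, so $y_j=0$ and \eqref{E1} at $j$ reads $h_{ji}=0$, a contradiction. If $y_j=0$, then \eqref{E1} and \eqref{E2} at $j$ likewise require nonzero $h_{jk},e_{jk'}$ with $k,k'\ne i$, so $y_i=0$ and \eqref{E1} at $i$ reads $h_{ij}=0$, a contradiction. So $y_i,y_j=\pm1$ and nothing else is nonzero. By \eqref{E1} at $i$ and $j$, $y_i=1$ and $y_j=-1$. By \eqref{eq:s21}, $u=s_{21}[X_i-X_j]$.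
\end{proof}

\section{Comparison of the two blocks}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Suppose an isometry $K_0(B\text{-proj})\to K_0(b\text{-proj})$ maps $[P_M]$ to $\pm[P_V]$. By Propositions~\ref{prop:local} and \ref{prop:global} its inverse is an isometry $\Phi$ of $L$ with $\Phi(Q_0)=\pm v$, where $v=v_M$ and $Q_0$ is one of the elements listed in Proposition~\ref{prop:local}. Take $\nu$ and $\Psi$ as in Lemma~\ref{lem:rigid}. Then $\nu(Q_0)=\pm Q$ with $Q$ again in the list, for some letter $*$, and
\[
v=\pm\Psi(Q),\qquad \Psi \text{ fixes all } h_3[\gamma],\ s_{21}[\gamma],\ e_3[\gamma],\ p_3[\gamma]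
\]
by Lemma~\ref{lem:s21}. We exclude all $Q$.

\medskip
\noindent\textbf{Norms 4 and 6.} If $Q$ is $h_3[\alpha]$, $e_3[\alpha]=-h_3[-\alpha]$ or $s_{21}[\alpha]$, then $v=\pm Q$ is not coherent by Corollary~\ref{cor:incoherent}. But $v=v_M$ is coherent, a contradiction.

\medskip
\noindent\textbf{The pure coordinates vanish in all other cases.} Now $Q$ is $h_2[\alpha]\beta$, $e_2[\alpha]\beta$ or $\alpha\beta\gamma$. We do not know $\Psi(Q)$, but we know its inner products with the vectors fixed by $\Psi$. First, $Q$ is a combination of products of at least two power sums, so by \eqref{eq:perm}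
\[
\langle v,p_3[\gamma']\rangle=\pm\langle Q,p_3[\gamma']\rangle=0\quad\text{for all roots }\gamma'.
\]
Since $p_3[X_k-X_l]=p_3[X_k]-p_3[X_l]$, the number $\langle v,p_3[X_k]\rangle=x_k-y_k+z_k$ does not depend on $k$, and by \eqref{E5} it is $0$. By Lemma~\ref{lem:hooks} at most one of $x_k,y_k,z_k$ is nonzero. So all three vanish, for every $k$.

Second, $f_v=\pm f_Q$. From here on we use only $f_v=\pm f_Q$, the norm of $v$, the equations \eqref{E1}--\eqref{E5} and the vanishing of the pure coordinates. So we may replace $v$ by $-v$ and $Q$ by $-Q$, and assume $f_v=f_Q$. Then \eqref{eq:test} becomes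
\begin{equation}\label{eq:disjoint}
f_Q(X_k-X_l)=-h_{kl}+e_{lk},
\end{equation}
and for different ordered pairs $(k,l)$ the sets $\{h_{kl},e_{lk}\}$ are disjoint. So every root on which $f_Q$ does not vanish contributes separately to the norm of $v$, and it remains to evaluate $f_Q$ by Lemma~\ref{lem:eval} and to add up the contributions. Two integers with difference $\pm1,\pm2,\pm3$ have sum of squares at least $1,2,5$, respectively.

\medskip
\noindent\textbf{Norm 8.} Since $e_2[\alpha]\beta=-h_2[-\alpha](-\beta)$, we may take $Q=h_2[\alpha]\beta$ with $\alpha=\epsilon(X_i-X_*)$, $\beta=\epsilon(X_j-X_*)$, $i\ne j$, and $\epsilon=\pm1$. By Lemma~\ref{lem:eval},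
\[
f_Q(\gamma)=\tfrac{s(s+1)}2\,t,\qquad s=\langle\alpha,\gamma\rangle,\ t=\langle\beta,\gamma\rangle .
\]
So $f_Q(\alpha)=3$ (with $s=2,t=1$), $f_Q(-\alpha)=-1$ (with $s=-2,t=-1$), $f_Q(\beta)=2$ (with $s=1,t=2$), and $f_Q(\epsilon(X_q-X_*))=1$ for the $p-3$ letters $q\ne i,j,*$ (with $s=t=1$). By \eqref{eq:disjoint} the norm of $v$ is at least
\[
5+1+2+(p-3)=p+5\ge10>8,
\]
a contradiction.

\medskip
\noindent\textbf{Norm 16.} Let $Q=(X_i-X_*)(X_j-X_*)(X_l-X_*)$ and $K=\{i,j,l\}$. By Lemma~\ref{lem:eval}, $f_Q(\gamma)$ is the product of the inner products of $\gamma$ with the three factors. Hence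
\[
f_Q(X_m-X_*)=2,\quad f_Q(X_*-X_m)=-2\quad(m\in K),
\]
\[
f_Q(X_q-X_*)=1,\quad f_Q(X_*-X_q)=-1\quad(q\notin K\cup\{*\}),
\]
with $p-4$ letters $q$ of the second kind.

By \eqref{eq:disjoint} for the pairs $(*,m)$ and $(*,q)$, the coordinates $h_{*\cdot}$ and $e_{\cdot*}$ contribute norm at least $3\cdot2+(p-4)=p+2$.

For the pairs $(m,*)$, $(q,*)$ the same estimate would give $p+2$ again, and the total $2p+4=14$ for $p=5$ would not exceed $16$. But here \eqref{E2} at $*$ gives more. Put $u_n=e_{*n}$ for $n\ne*$. As the pure coordinates vanish, \eqref{E2} at $*$ says $\sum_nu_n=0$. By \eqref{eq:disjoint}, $h_{m*}=u_m-2$ for $m\in K$ and $h_{q*}=u_q-1$ for the other $q$. For integers $u$,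
\[
u^2+(u-2)^2=(4-2u)+2u(u-1)\ge4-2u,\qquad u^2+(u-1)^2=(1-2u)+2u^2\ge1-2u .
\]
So the coordinates $h_{\cdot*}$ and $e_{*\cdot}$ contribute norm at least $3\cdot4+(p-4)-2\sum_nu_n=p+8$. The two families of coordinates are disjoint, so the norm of $v$ is at least $2p+10\ge20>16$, a contradiction.

All $Q$ are excluded. This proves (a), and by Lemma~\ref{lem:isometry} and Proposition~\ref{prop:top} also (b) and (c).
\end{proof}

\begin{remark}
Lemma~\ref{lem:hooks} cannot be dropped from this argument: without it, the tests used for norm $8$ would not exclude $v=Q$. Expanding $Q=h_2[X_i-X_*](X_j-X_*)$ gives eight nonzero coordinates: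
\[
h_{ij}=h_{*i}=e_{*i}=e_{*j}=1,\qquad h_{i*}=t_{ij*}=y_*=z_*=-1 .
\]
Here $y_*$ and $z_*$ are both nonzero, which the lemma forbids. They satisfy $x_*-y_*+z_*=0$, and the single coordinate $z_*=-1$ produces through \eqref{eq:test} all the values $f_Q(X_q-X_*)=1$ at once. This is how $Q$ manages with norm $8$.
\end{remark}

\begin{remark}
The hypothesis $p\ge5$ enters in two ways. It makes $D$ abelian, and it makes $E$ and the group $G$ of Lemma~\ref{lem:hooks} $p'$-groups. And it is used in the inequalities $p>3$ (leg lengths of hooks differing by more than $3$, Lemma~\ref{lem:hooks}), $p-1\ge3$ (cliques, Lemma~\ref{lem:rigid}), $p+2>6$ (Lemma~\ref{lem:s21}), $p+5>8$ and $2p+10>16$.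
\end{remark}

\begin{thebibliography}{9}
\bibitem{PE} \emph{Perverse Equivalences}, \texttt{http://www.math.ucla.edu/\%7Erouquier/papers/perverse.pdf}.
\bibitem{Mac} Macdonald, \emph{Symmetric Functions and Hall Polynomials}, Ch.~I, App.~B.
\end{thebibliography}

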